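\title{The directed switching game on oriented matroids: counterexamples to the Hamidoune--Las Vergnas conjecture and its exact range}

\begin{abstract}
In the Shannon switching game on a matroid, one player deletes elements, the other marks elements, and the marking player wants his elements to span a fixed element $e$. In the directed game on an oriented matroid he also chooses a sign for each element that he marks, and he wants $e$ to lie in the positive cone of his signed elements. The Hamidoune--Las Vergnas conjecture asserts that the two games always have the same outcome class. We disprove it with realizable oriented matroids of rank $4$ on $8$ and $9$ elements, obtained from a flow problem on $K_{2,3}$ plus one edge. We show that the conjecture holds whenever the rank or the corank is at most $3$, that it fails for every pair of rank and corank both at least $4$, and that all six pairs of outcome classes allowed by the obvious inequality occur.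
\end{abstract}

\section{Two switching games}\label{sec:intro}

\subsection{Matroids, orientations, blocks}

All ground sets are finite, and we write $A+x$ and $A-x$ for $A\cup\{x\}$ and $A\setminus\{x\}$. In a matroid with rank function $r$, a set $A$ \emph{spans} $x$ if $r(A+x)=r(A)$, that is, if $x$ lies in the closure of $A$. A \emph{loop} is an element of rank $0$; two nonloops $x,y$ are \emph{parallel} if $r(\{x,y\})=1$; a \emph{line} is a closed set of rank $2$, and a \emph{hyperplane} is a closed set whose rank is one less than that of the matroid. The bases of the \emph{dual} matroid are the complements of the bases. The rank of the dual, $|E|-r(E)$, is the \emph{corank}, and a \emph{coloop} is a loop of the dual.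

An \emph{oriented matroid} $M$ on $E$ consists of a matroid $\underline M$ and, for each circuit of $\underline M$, two opposite sign vectors $\pm C\in\{+,0,-\}^E$ with that circuit as support, the \emph{signed circuits}; we write $C^+$ and $C^-$ for the sets where $C$ is positive and negative. The axioms are modeled on a family of vectors $(v_x)_{x\in E}$ in $\mathbb R^d$, whose signed circuits are the sign patterns of the coefficients in the minimal linear dependencies. An oriented matroid that arises in this way is \emph{realizable}. \emph{Reorienting} $x$ reverses the sign $C(x)$ in every signed circuit; for vectors it replaces $v_x$ by $-v_x$. The signed circuits of the restriction $M|F$ are those of $M$ with support in $F$, and $M\backslash x=M|(E-x)$. Nothing more about oriented matroids is needed before Section~\ref{sec:generic}.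

A matroid is a \emph{block} if its ground set is the union of two disjoint bases. A subset $B\subseteq E$ is a block of $\underline M$ if $\underline M|B$ is a block; blocks of $\underline M^*$ are defined in the same way. The empty set is a block of rank $0$. If $\underline M$ itself is a block then so is $\underline M^*$, since each of the two bases is the complement of the other.

\subsection{The games}

Fix an oriented matroid $M$ on $E$ and an element $e\in E$, which is never played. In both games two players, Cut (she) and Join (he), alternately choose an unplayed element of $E-e$ until none is left. Cut deletes the element that she chooses.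

In the \emph{undirected game} $(\underline M;e)$, the Shannon switching game on a matroid, Join marks his element, and he wins if the marked elements span $e$.

In the \emph{directed game} $(M;e)$, the Hamidoune--Las Vergnas switching game, Join either keeps or reverses the orientation of his element $x$ and then marks it; we say that he marks the signed element $+x$ or $-x$. He wins if, in the oriented matroid obtained from $M$ by his reorientations, some signed circuit has positive part $\{e\}$ and negative part contained in the set of marked elements. In terms of $M$ itself, a set $P$ of signed elements \emph{captures} $e$ if there is a signed circuit $C$ of $M$ with $C(e)=+$ and $-C(t)\,t\in P$ for every $t\ne e$ in the support of $C$; Join wins if his marked set captures $e$. Since Join chooses the signs, the given orientation of the elements other than $e$ plays no role.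

For vectors with $e\neq0$, capturing means that $e$ is a nonnegative combination of the marked signed vectors. Indeed, a circuit as above is such a combination. Conversely, in a nonnegative representation of minimal support $T$ the vectors of $T$ are independent, since a dependency could be used to push one coefficient to $0$; hence $T+e$ is a circuit with the required signs. For example, if $E$ is the edge set of a graph and an arc $u\to v$ is the vector $b_v-b_u\in\mathbb R^V$, then Join must join the ends of $e$ by a path in the undirected game and by a directed path from the tail to the head of $e$ in the directed game.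

Either game is a JOIN game if Join has a winning strategy even when he plays second, a CUT game if Cut has a winning strategy even when she plays second, and a NEUTRAL game if the player who moves first has a winning strategy. For the undirected game the class can be read off the blocks.

\begin{theorem}[Lehman]\label{thm:lehman}
The undirected game $(\underline M;e)$ is
\begin{enumerate}
\item[(1)] a JOIN game if and only if some block of $\underline M$ spans but does not contain $e$;
\item[(2)] a CUT game if and only if some block of $\underline M^*$ spans but does not contain $e$;
\item[(3)] a NEUTRAL game if and only if both $\underline M$ and $\underline M^*$ have blocks containing $e$.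
\end{enumerate}
\end{theorem}

We use this theorem without proof. The question is whether the signs change anything.

\medskip
\noindent\textbf{Conjecture} (Hamidoune--Las Vergnas). \emph{The directed game $(M;e)$ has the same class as the undirected game $(\underline M;e)$. That is, items \emph{(1)}, \emph{(2)} and \emph{(3)} of Theorem~\ref{thm:lehman} hold with $(M;e)$ in place of $(\underline M;e)$.}
\medskip

The problem is posed in this form in \cite{SSG}. A \emph{counterexample} is a pair $(M;e)$ for which the two classes differ.

\subsection{What one would guess}

A block gives Join exactly enough material. Let $B=B_1\sqcup B_2$ be a block that spans $e$ and does not contain it. If Cut deletes $x\in B_1$, some $y\in B_2$ makes $B_1-x+y$ a basis of $\underline M|B$. Join marks $y$, and $B_1-x$ and $B_2-y$ are disjoint bases of the matroid obtained by deleting $x$ and contracting $y$. By induction Join ends with a basis of the block, which spans $e$.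

In the directed game a mark is no longer a contraction. If Join ends with a basis $S$, the signs that he needs are those of the coefficients of $e$ in $S$, and he has to choose them before $S$ is known; only the last one is free of risk. Small cases suggest that he can cope. In rank $1$ with $e$ a nonloop, each element parallel to $e$ has one right sign, and both games are CUT, NEUTRAL or JOIN according as $e$ has $0$, $1$ or at least $2$ parallel elements. In rank $2$ the signs begin to matter.

\begin{example}\label{ex:plane}
Let $e=(1,0)$, $a=(1,1)$, $b=(0,1)$, $c=(-1,1)$. Any two of these vectors form a basis, so the undirected game is NEUTRAL, and Join, moving first, wins it with any opening. The relations are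
\[ e=a-b,\qquad e=\tfrac12a-\tfrac12c,\qquad e=b-c. \]
In the directed game the opening $+b$ loses to the deletion of $c$, and $-b$ loses to the deletion of $a$. The opening $+a$ wins, because $a$ has a positive coefficient in both bases that contain it. The signs cost Join some of his moves but not the game.
\end{example}

This pattern persists in rank $3$ and breaks in rank $4$.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $k\ge3$ there is a realizable oriented matroid $M_k$ with $2k+2$ elements and with rank and corank $k+1$ such that both $\underline{M_k}$ and $\underline{M_k}^*$ are blocks containing $e$, so that the undirected game is NEUTRAL, but $(M_k;e)$ is a CUT game. Adding to $M_k$ an element $f$ parallel to $e$ gives an undirected JOIN game whose directed game is NEUTRAL. Hence items \emph{(1)}, \emph{(2)} and \emph{(3)} of the conjecture all fail.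
\end{theorem}

With $k=3$ the failure occurs in rank $4$, on $8$ elements for items (2) and (3) and on $9$ elements for item (1). No smaller counterexample exists.

\begin{theorem}\label{thm:range}
The conjecture holds for every $(M;e)$ with $r(M)\le3$ or $r(M^*)\le3$. For every pair $(\rho,\rho^*)$ with $\rho,\rho^*\ge4$ there is a realizable counterexample of rank $\rho$ and corank $\rho^*$. Every counterexample has $|E|\ge8$, and every counterexample whose undirected game is JOIN has $|E|\ge9$; both bounds are attained by Theorem~\ref{thm:main} with $k=3$.
\end{theorem}

Thus the conjecture holds for all oriented matroids of rank $\rho$ and corank $\rho^*$ if and only if $\min(\rho,\rho^*)\le3$, and $M_3$ is a counterexample with the fewest elements, the lowest rank and the lowest corank.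

\begin{theorem}\label{thm:pairs}
Order the classes by $\mathrm{CUT}<\mathrm{NEUTRAL}<\mathrm{JOIN}$. The directed class is always at most the undirected class, and all six pairs allowed by this inequality occur. In particular there are undirected JOIN games whose directed version is a CUT game.
\end{theorem}

Section~\ref{sec:tempo} contains two general facts about the games. Section~\ref{sec:flows} constructs all counterexamples; it proves Theorems~\ref{thm:main} and~\ref{thm:pairs} and uses only flows on small graphs. Sections~\ref{sec:reduction}--\ref{sec:rank3} prove the positive part of Theorem~\ref{thm:range}: the statement is reduced to a single block of rank at most $3$, the element $e$ is moved into general position, and a strategy for Join is extracted from the three-term determinant identity.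

\section{Extra moves and comparison}\label{sec:tempo}

A \emph{position} is a pair $(P,U)$, where $P$ is the set of marked signed elements and $U$ is the set of unplayed elements. The games are finite and have no draws, so in each position, with a given player to move, exactly one player has a winning strategy. The first lemma says that more marks, more unplayed elements and the right to move never hurt Join. It uses only that a superset of a capturing set captures, so it holds equally for the undirected game, with ``spans'' for ``captures''.

\begin{lemma}\label{lem:tempo}
Let $(P,U)$ and $(P',U')$ be positions with $P\subseteq P'$ and $U\subseteq U'$.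
\begin{enumerate}
\item[(i)] If Join wins $(P,U)$ moving first, he wins $(P',U')$ moving first.
\item[(ii)] If Join wins $(P,U)$ with Cut moving first, he wins $(P',U')$ whoever moves first.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $n=|U'|$, and for each $n$ we prove (i) before (ii). If $P$ captures $e$, so does $P'$ and there is nothing to prove. Assume that it does not; since Join wins $(P,U)$, the set $U$ is nonempty.

(i) Let marking the signed element $u$ be a winning move in $(P,U)$. Join makes the same move in $(P',U')$, and (ii) for $n-1$ applies to $(P+u,U-u)$ and $(P'+u,U'-u)$.

(ii) Suppose first that Cut moves in $(P',U')$ and deletes $x$. If $x\in U$, then Join wins $(P,U-x)$ moving first, so by (i) for $n-1$ he wins $(P',U'-x)$ moving first. If $x\notin U$, then (ii) for $n-1$ applies to $(P,U)$ and $(P',U'-x)$. Suppose now that Join moves in $(P',U')$. Take any $x\in U$. Join wins $(P,U-x)$ moving first, because Cut could delete $x$ in $(P,U)$, and (i) for $n$ shows that he wins $(P',U')$ moving first.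
\end{proof}

\begin{corollary}\label{cor:tempo}
In either game:
\begin{enumerate}
\item[(a)] if Join wins a position with Cut to move, he wins it when he is to move; if Cut wins a position with Join to move, she wins it when she is to move;
\item[(b)] the game belongs to exactly one class: JOIN if Join wins as first and as second player, NEUTRAL if he wins as first player only, CUT if he wins in neither role;
\item[(c)] if $e\in F\subseteq E$ and Join wins the game on $M|F$ as first (second) player, he wins the game on $M$ as first (second) player.
\end{enumerate}
\end{corollary}

\begin{proof}
The first half of (a) is Lemma~\ref{lem:tempo}(ii) for equal positions, and the second half is its contrapositive. By (a) Join cannot win as second player only, which gives (b). For (c), a signed subset of $F$ captures $e$ in $M|F$ if and only if it does so in $M$; apply the lemma to $(\emptyset,F-e)$ and $(\emptyset,E-e)$.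
\end{proof}

\begin{lemma}\label{lem:compare}
If Join wins $(M;e)$ as first (second) player, he wins $(\underline M;e)$ as first (second) player. Hence the directed class is at most the undirected class.
\end{lemma}

\begin{proof}
Join follows his directed strategy and keeps the signs in his head. A set that captures $e$ contains a circuit through $e$ with $e$ removed, so it spans $e$. The inequality follows from Corollary~\ref{cor:tempo}(b).
\end{proof}

So a counterexample is a game in which Cut profits from the signs.

\section{Counterexamples from flows}\label{sec:flows}

\subsection{The configurations}

We want a game in which Cut has many forcing moves and can use them to make one of Join's early signs wrong. Flows provide this: if $e$ prescribes a demand at a vertex of degree $2$, then deleting one of its edges forces Join to mark the other one inward.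

For $k\ge2$ let $H_k$ be the graph with vertex set $V=\{A,B,C_1,\dots,C_k\}$ and edges
\[ w=AB,\qquad x_i=AC_i,\qquad y_i=BC_i\qquad(1\le i\le k), \]
that is, $K_{2,k}$ plus one edge. Let $G_k$ be $H_k$ with a second edge $w'=AB$. An arc $u\to v$ is the vector $b_v-b_u$, where $(b_z)_{z\in V}$ is the standard basis of $\mathbb R^V$, and
\[ e=\sum_{i=1}^k b_{C_i}-\frac k2\,(b_A+b_B). \]
Let $M_k$ and $M'_k$ be the oriented matroids of $e$ together with one arc for each edge of $H_k$ and of $G_k$, respectively. For $k=3$, dropping the $B$-coordinate exhibits $M_3$ as the vectors $a$, $c_i$, $c_i-a$ $(i=1,2,3)$ and $e=c_1+c_2+c_3-\frac32a$, where $a,c_1,c_2,c_3$ is a basis of $\mathbb R^4$.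

Marking an edge means choosing one of its two arcs. A set of arcs captures $e$ if and only if it carries a nonnegative flow in which inflow minus outflow equals $e_z$ at each vertex $z$: each $C_i$ demands one unit, and $A$ and $B$ supply $k/2$ units each. Permuting the $C_i$, exchanging $A$ and $B$ and, in $G_k$, exchanging $w$ and $w'$ are symmetries of the games.

\begin{lemma}\label{lem:undirected}
The matroid $\underline{M_k}$ has $2k+2$ elements and rank and corank $k+1$, and both $\underline{M_k}$ and $\underline{M_k}^*$ are blocks; so $(\underline{M_k};e)$ is NEUTRAL. The undirected games on $M_k$ plus an element $f$ parallel to $e$, and on $M'_k$, are JOIN games.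
\end{lemma}

\begin{proof}
All vectors lie in the subspace of coordinate sum $0$, which has dimension $k+1$, and a spanning tree is a basis of it. In particular $T=\{w,y_1,\dots,y_k\}$ is a basis. The vectors $x_1,\dots,x_k$ are independent with $B$-coordinate $0$, while $e_B=-k/2\ne0$; so $\{e,x_1,\dots,x_k\}$ is a basis, disjoint from $T$. Thus $\underline{M_k}$ is a block, hence so is its dual, and Theorem~\ref{thm:lehman}(3) applies. The sets $T\sqcup\{f,x_1,\dots,x_k\}$ and $T\sqcup\{w',x_1,\dots,x_k\}$ are blocks of full rank that do not contain $e$, and Theorem~\ref{thm:lehman}(1) applies.
\end{proof}

\subsection{One line of play for $k=2$ and for $k=3$}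

Let Join open with $A\to C_1$.

For $k=2$ each of $A$ and $B$ supplies one unit, and Join threatens $B\to C_2$. Cut has to delete $y_2$, and Join answers $A\to C_2$. Only $w$ and $y_1$ are left, and either suffices: with $B\to A$ the unit of $B$ passes through $A$, and with $B\to C_1$ the flow on $A\to C_1$ is $0$. Join wins.

For $k=3$ Cut plays in the same way. She deletes $y_2$, which forces $A\to C_2$ because $C_2$ must be supplied; she deletes $y_3$, which forces $A\to C_3$; then she deletes $w$, and Join is left with $y_1$ (Figure~\ref{fig:H3}). His edges $x_1,x_2,x_3,y_1$ form a spanning tree, so they span $e$. But $A$ has only $\frac32$ units for the two customers $C_2,C_3$, and the missing half unit has to come in along $x_1$. With $x_i=b_{C_i}-b_A$ and $y_1=b_{C_1}-b_B$,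
\[ e=-\tfrac12x_1+x_2+x_3+\tfrac32y_1 . \]
The opening move has the wrong sign. For $k=2$ the corresponding coefficient of $x_1$ is $0$, which is why Join survives there.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,draw,inner sep=1pt,minimum size=7mm}]
\node[v,fill=gray!30] (A) at (0,0) {$A$};
\node[v] (B) at (5,0) {$B$};
\node[v] (C1) at (2.5,1.3) {$C_1$};
\node[v,fill=gray!30] (C2) at (2.5,-0.9) {$C_2$};
\node[v,fill=gray!30] (C3) at (2.5,-2) {$C_3$};
\draw[->,very thick] (A) -- (C1);
\draw[->,very thick] (A) -- (C2);
\draw[->,very thick] (A) -- (C3);
\draw[dashed] (A) -- (B);
\draw[dashed] (B) -- (C2);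
\draw[dashed] (B) -- (C3);
\draw (B) -- (C1);
\end{tikzpicture}
\caption{The directed game on $H_3$ after Cut's last move. Each $C_i$ demands $1$ unit of flow; $A$ and $B$ supply $\frac32$ each. Thick arrows are Join's arcs, dashed edges are deleted, and $BC_1$ is the last unplayed edge. The shaded set has net demand $\frac12$ and no arc can enter it.}
\label{fig:H3}
\end{figure}

\subsection{Starving, attaching, closing}

The following three facts hold for both $H_k$ and $G_k$. For $U\subseteq V$ let $e(U)=\sum_{z\in U}e_z$ be the net demand of $U$. Call $U$ \emph{starved} if $e(U)>0$ and every edge between $U$ and $V\setminus U$ is deleted or marked as an arc leaving $U$. Call $C_i$ \emph{fresh} if $x_i$ and $y_i$ are both unplayed, and \emph{touched} otherwise.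

\begin{lemma}\label{lem:tools}
\begin{enumerate}
\item[(a)] If some set is starved, Cut wins however the game continues.
\item[(b)] If Join marks an arc leaving a fresh vertex $C_i$, Cut wins.
\item[(c)] If $C_i$ is fresh and Cut deletes $y_i$, then Join must answer $A\to C_i$ or lose. The same holds with $x_i$ and $B\to C_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Summing the flow conditions over $U$ shows that the flow entering $U$ minus the flow leaving $U$ equals $e(U)>0$. This is impossible if no marked arc enters $U$.

(b) Cut deletes the other edge at $C_i$, and $\{C_i\}$ is starved since $e(\{C_i\})=1$.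

(c) If Join marks $C_i\to A$, then $\{C_i\}$ is starved. If he plays elsewhere, Cut deletes $x_i$ and $\{C_i\}$ is starved.
\end{proof}

The exchange in (c) costs Cut nothing, since she is again to move; we say that she \emph{attaches} $C_i$ to $A$ (or to $B$). By attaching all fresh vertices to $A$ she overloads $A$, and she then has one free move left to prevent help from outside. Call an edge at $A$ \emph{open} if it is unplayed and its other end is $B$ or a touched vertex; open edges at $B$ are defined symmetrically.

\begin{lemma}[closing]\label{lem:closing}
Let Cut be to move, and let the number $j$ of touched vertices satisfy $j<k/2$. If no marked arc enters $A$ and at most one edge at $A$ is open, then Cut wins. The same holds for $B$.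
\end{lemma}

\begin{proof}
Let $U$ consist of $A$ and the $k-j$ vertices that are fresh in the given position; then $e(U)=k-j-\frac k2=\frac k2-j>0$. Cut attaches these vertices to $A$ one after another. We may assume that Join gives the forced answers, so that no other edge is played, and Cut then deletes the edge that was open, if there is one. An edge between $U$ and its complement is either some $y_i$ with $C_i\in U$, now deleted, or an edge from $A$ to $B$ or to one of the $j$ touched vertices. An edge of the second kind is deleted or was marked at the start, and in the latter case it leaves $A$. So $U$ is starved.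
\end{proof}

When the lemma applies we say that Cut \emph{closes at} $A$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k\ge3$. We show that Cut wins $(M_k;e)$ as second player. Up to symmetry Join has three openings.
\begin{itemize}
\item $w$ as $A\to B$. Here $j=0$ and no edge at $A$ is open. Cut closes at $A$.
\item $x_1$ as $C_1\to A$. Cut wins by Lemma~\ref{lem:tools}(b).
\item $x_1$ as $A\to C_1$. Here $j=1<k/2$ and only $w$ is open at $A$. Cut closes at $A$.
\end{itemize}
So $(M_k;e)$ is a CUT game, while $(\underline{M_k};e)$ is NEUTRAL by Lemma~\ref{lem:undirected}. Item (3) fails because both $\underline{M_k}$ and $\underline{M_k}^*$ have blocks containing $e$. Item (2) fails because, by Theorem~\ref{thm:lehman}(2), no block of $\underline{M_k}^*$ spans $e$ without containing it.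

Now add a copy $f$ of the vector $e$. The undirected game is JOIN by Lemma~\ref{lem:undirected}. In the directed game Cut, moving first, deletes $f$ and then wins as second player on $M_k$; Join, moving first, marks $f$ with the orientation of $e$ and has won. So the directed game is NEUTRAL and item (1) fails.
\end{proof}

\begin{remark}
The hypothesis $k\ge3$ enters only in the third opening. If $A$ and $B$ supplied $\alpha$ and $\beta$ units with $\alpha+\beta=k$, closing at $A$ with $j$ touched vertices would need $\alpha<k-j$, that is, $\beta>j$, and closing at $B$ would need $\alpha>j$. Both are possible only if $k>2j$. The proof above needs $j=1$ and the next one needs $j=3$, which accounts for the bounds $k\ge3$ and $k\ge7$.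
\end{remark}

\subsection{A JOIN game whose directed version is a CUT game}

In $G_k$ the two edges $w,w'$ can both be open, so Cut cannot always close at once. She spends quiet moves on deleting them, and Join uses the time to touch more vertices. He runs out of time after three.

\begin{proposition}\label{prop:joincut}
For $k\ge7$ the game $(M'_k;e)$ is a CUT game.
\end{proposition}

\begin{proof}
Cut plays second. By Lemma~\ref{lem:tools}(b) we may assume that whenever Join plays at a fresh vertex he marks an arc into it. At most three vertices will be touched when Cut closes, and $3<k/2$. Up to symmetry Join opens with $w$ as $A\to B$ or with $x_1$ as $A\to C_1$. In the first case only $w'$ is open at $A$, and Cut closes at $A$.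

Let Join open with $A\to C_1$. Cut deletes $w$. Up to symmetry Join's second move is one of the following.
\begin{itemize}
\item $w'$ as $A\to B$. No edge at $A$ is open; Cut closes at $A$.
\item $w'$ as $B\to A$. No arc enters $B$ and only $y_1$ is open at $B$; Cut closes at $B$.
\item $y_1$ in either direction, or $x_2$ as $A\to C_2$. No arc enters $A$ and only $w'$ is open at $A$; Cut closes at $A$.
\item $y_2$ as $B\to C_2$. Now $w',x_2$ are open at $A$ and $w',y_1$ are open at $B$. Cut deletes $w'$.
\end{itemize}
In the last case the marked arcs are $A\to C_1$ and $B\to C_2$, the only open edges are $x_2$ at $A$ and $y_1$ at $B$, and $C_3,\dots,C_k$ are fresh. Cut threatens to close on both sides, and Join's third move cannot stop both threats. If he marks $y_1$ in either direction, or $A\to C_3$, then no arc enters $A$, only $x_2$ is open at $A$, and Cut closes at $A$. If he marks $x_2$ in either direction, or $B\to C_3$, then no arc enters $B$, only $y_1$ is open at $B$, and Cut closes at $B$. Up to permuting $C_3,\dots,C_k$ he has no other move.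
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
The inequality is Lemma~\ref{lem:compare}. We list examples as (undirected class, directed class). For three parallel nonloops $e,f,g$, Join gets one of $f,g$ and signs it like $e$: (JOIN, JOIN). For two parallel nonloops $e,f$, the first player takes $f$: (NEUTRAL, NEUTRAL). For $E=\{e\}$ with $e$ a coloop there is no move and $e$ is not spanned: (CUT, CUT). Theorem~\ref{thm:main} gives (NEUTRAL, CUT) and (JOIN, NEUTRAL). Lemma~\ref{lem:undirected} and Proposition~\ref{prop:joincut} give (JOIN, CUT).
\end{proof}

\subsection{Every rank and corank at least four}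

\begin{proposition}\label{prop:allranks}
For all $\rho,\rho^*\ge4$ there is a realizable counterexample of rank $\rho$ and corank $\rho^*$.
\end{proposition}

\begin{proof}
Let $M$ be the direct sum of $M_3$ and a set $D$ of $\rho-4$ coloops and $\rho^*-4$ loops; it is realized by adding $\rho-4$ vectors in new coordinate directions and $\rho^*-4$ zero vectors. Then $M$ has rank $\rho$ and corank $\rho^*$. The ground set of $M_3$ is still a block containing $e$ in $\underline M$ and in $\underline M^*$, so the undirected game is NEUTRAL.

No circuit through $e$ meets $D$, so only the $M_3$-part of a position matters for capturing, and a move in $D$ is a pass. We show that Cut wins as second player by keeping the following invariant whenever Join is to move: Cut wins the $M_3$-part of the position with Join to move. It holds at the start by Theorem~\ref{thm:main}. If Join plays in $M_3$, then Cut wins the new $M_3$-part with herself to move. If Join plays in $D$, the same is true by Corollary~\ref{cor:tempo}(a). In both cases, if the $M_3$-part has an unplayed element, Cut makes a winning move there and restores the invariant; if it has none, $e$ is not captured and never will be. So the directed game is CUT.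
\end{proof}

\section{Reduction to one block of rank at most three}\label{sec:reduction}

By Lemma~\ref{lem:compare}, proving the conjecture for $(M;e)$ means giving Join a directed strategy whenever Theorem~\ref{thm:lehman} gives him an undirected one. By Corollary~\ref{cor:tempo}(c) such a strategy may ignore everything outside the relevant block, so what matters is the rank of the block and not the rank of $M$.

\begin{proposition}\label{prop:N}
If some block of $\underline M$ of rank at most $3$ contains $e$, then Join wins $(M;e)$ as first player.
\end{proposition}

\begin{proposition}\label{prop:J}
If some block of $\underline M$ of rank at most $3$ spans but does not contain $e$, then Join wins $(M;e)$ as second player.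
\end{proposition}

Proposition~\ref{prop:N} is proved in Sections~\ref{sec:generic}--\ref{sec:rank3}. Here we deduce the rest from it.

\begin{proof}[Proof of Proposition~\ref{prop:J} from Proposition~\ref{prop:N}]
We use induction on the rank $r$ of the block $B$. If $r=0$, then $B=\emptyset$ and $e$ is a loop, which the empty set captures. Let $r\ge1$. By Corollary~\ref{cor:tempo}(c) we may assume that $E=B+e$, so that $r(M)=r$. Let Cut delete $x\in B$; we have to show that Join wins $(M\backslash x;e)$ as first player. He wins $(\underline M;e)$ as second player by Theorem~\ref{thm:lehman}(1), so he wins $(\underline M\backslash x;e)$ as first player, and this game is JOIN or NEUTRAL. By Theorem~\ref{thm:lehman}, $\underline M\backslash x$ has a block $B'$ that spans $e$ without containing it, or a block that contains $e$. In the first case $B'\subseteq B-x$, so $2r(B')=|B'|\le2r-1$ and $r(B')<r$; by induction Join wins $(M\backslash x;e)$ as second player, hence also as first player. In the second case the block has rank at most $r\le3$ and Proposition~\ref{prop:N} applies.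
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:range}]
For a block $B$ of $\underline M$ we have $r(B)\le r(M)$, and also $r(B)=|B|-r(B)\le|E|-r(E)=r(M^*)$, because adding an element never decreases $|A|-r(A)$. Suppose that $r(M)\le3$ or $r(M^*)\le3$; then every block of $\underline M$ has rank at most $3$. If the undirected game is CUT, so is the directed game, by Lemma~\ref{lem:compare}. If it is JOIN, so is the directed game, by Proposition~\ref{prop:J}. If it is NEUTRAL, the directed game is not JOIN by Lemma~\ref{lem:compare} and not CUT by Proposition~\ref{prop:N}, so it is NEUTRAL.

The second assertion is Proposition~\ref{prop:allranks}. Finally, let $(M;e)$ be a counterexample. By Lemma~\ref{lem:compare} the directed class is strictly below the undirected class. If the undirected game is NEUTRAL, the directed game is CUT; there is a block containing $e$, it has rank at least $4$ by Proposition~\ref{prop:N}, and $|E|\ge8$. If the undirected game is JOIN, there is a block spanning but not containing $e$, it has rank at least $4$ by Proposition~\ref{prop:J}, and $|E|\ge8+1$. The examples $M_3$ and $M_3$ plus $f$ have $8$ and $9$ elements.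
\end{proof}

\section{Coefficient signs and a generic target}\label{sec:generic}

Nothing in this section depends on the rank.

\subsection{Facts about oriented matroids}

Let $M$ have rank $r$. We use the following standard facts.

\begin{enumerate}
\item[(F1)] \emph{Cocircuits.} For each hyperplane $H$ there are exactly two opposite \emph{signed cocircuits} $\pm D\in\{+,0,-\}^E$ with zero set $H$. For vectors, $D$ records the signs of a linear form with kernel spanned by $H$. If $Y$ is independent with $|Y|=r-1$, we call $\pm D$ the cocircuit \emph{vanishing on} $Y$ when $H$ is the closure of $Y$.
\item[(F2)] \emph{Orthogonality.} For a signed circuit $C$ and a signed cocircuit $D$, the products $C(x)D(x)$ are all $0$ or include both $+$ and $-$.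
\item[(F3)] \emph{Chirotope.} There is an alternating map $\chi\colon E^r\to\{+,0,-\}$, nonzero exactly on ordered bases, such that $\chi(x,y_2,\dots,y_r)\,\chi(x',y_2,\dots,y_r)=D(x)D(x')$ whenever $D$ vanishes on the independent set $\{y_2,\dots,y_r\}$. For vectors, $\chi$ is the sign of the determinant. We extend $\chi$ to signed elements by letting each minus sign reverse its value; this is the chirotope of the reoriented oriented matroid.
\item[(F4)] \emph{Contraction.} For a nonloop $p$, the contraction $M/p$ is an oriented matroid of rank $r-1$ on $E-p$ with chirotope $\chi(p,\cdot,\dots,\cdot)$. For vectors it is the projection along $v_p$.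
\item[(F5)] \emph{Rank two.} Every oriented matroid of rank $2$ is realizable: its chirotope is the sign of the determinant for suitable vectors in the plane.
\item[(F6)] \emph{Lexicographic extension} \cite[\S7.2]{BLSWZ}. For elements $g_1,\dots,g_r$ there is an oriented matroid $M^+$ of rank $r$ on $E+\hat e$ with $M^+\backslash\hat e=M$ such that each signed cocircuit $D$ of $M$ becomes a signed cocircuit of $M^+$ when $D(\hat e)$ is defined as the first nonzero sign among $D(g_1),\dots,D(g_r)$, and as $0$ if there is none. For vectors, $\hat e=g_1+\delta g_2+\dots+\delta^{r-1}g_r$ with $\delta>0$ small.
\end{enumerate}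

\subsection{Coefficient signs}

Let $S\subseteq E-e$ be a basis and $s\in S$. The \emph{coefficient sign} of $s$ in $S$ is
\[ c_S(s)=D(e)\,D(s),\qquad D \text{ the cocircuit vanishing on } S-s. \]
For vectors, applying the linear form to $e=\sum_{t\in S}\lambda_tt$ shows that $c_S(s)$ is the sign of $\lambda_s$.

\begin{lemma}\label{lem:coef}
\begin{enumerate}
\item[(a)] The signed circuit $C$ with support in $S+e$ and $C(e)=+$ satisfies $C(s)=-c_S(s)$ for all $s\in S$. Hence the signed elements $c_S(s)\,s$ with $c_S(s)\ne0$ capture $e$.
\item[(b)] $c_S(s)$ depends only on $s$ and on the hyperplane spanned by $S-s$.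
\item[(c)] (Cramer's rule) For any ordering of $S$, $c_S(s)=\chi(S\text{ with $s$ replaced by }e)\,\chi(S)$.
\item[(d)] If $p\in S-s$, then $c_S(s)$ equals the coefficient sign of $s$ in the basis $S-p$ of $M/p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $S+e$ contains a unique circuit, and it passes through $e$. With $D$ as above, the only products $C(x)D(x)$ that can be nonzero are $D(e)$ and $C(s)D(s)$. By (F2) they are both $0$ or opposite, so $C(s)D(s)=-D(e)$, and $D(s)\ne0$. Part (b) is the definition, (c) is (F3), and (d) follows from (c) and (F4) with $p$ listed first.
\end{proof}

Formula (c) also defines the coefficient signs for a basis of signed elements: replacing $s$ by $-s$ reverses $c_S(s)$ and leaves the other signs unchanged. To mark a signed element $y$ with sign $\varepsilon$ means to mark $\varepsilon y$.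

\subsection{Moving $e$ into general position}

To prove Proposition~\ref{prop:N} we may assume, by Corollary~\ref{cor:tempo}(c), that $M$ itself is a block, on $E=X+e$ with $|X|=2r-1$. If $e$ lies in special position, Join may capture it with fewer than $r$ elements and some coefficient signs vanish. This only helps him, but it multiplies the cases. We remove them by perturbing $e$ so slightly that every nonzero coefficient sign survives. Call $e$ \emph{generic} if $Y+e$ is a basis for every independent set $Y\subseteq X$ with $|Y|=r-1$.

\begin{lemma}\label{lem:generic}
Let $M$ be a block of rank $r\ge1$ on $X+e$. There is an oriented matroid $\hat M$ on $X+\hat e$, again a block of rank $r$, in which $\hat e$ is generic and such that every set of signed elements of $X$ that captures $\hat e$ in $\hat M$ captures $e$ in $M$.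
\end{lemma}

\begin{proof}
Since $e$ lies in a basis $\{e,g_2,\dots,g_r\}$, we can form the extension $M^+$ of (F6) for the list $e,g_2,\dots,g_r$, and we put $\hat M=M^+\backslash e$. A basis lies in no hyperplane, so $D(\hat e)\ne0$ for every cocircuit $D$ of $M$. If $Y\subseteq X$ is independent with $|Y|=r-1$, the extension of the cocircuit vanishing on $Y$ is nonzero at $\hat e$; so $Y$ does not span $\hat e$, and $\hat e$ is generic. If $Y+e$ and $B_2$ are disjoint bases with union $X+e$, then $Y+\hat e$ and $B_2$ are disjoint bases of $\hat M$.

Let $P$ capture $\hat e$ by means of the signed circuit $C$, with support $T+\hat e$. The set $T$ is independent and spans $\hat e$. If $|T|<r$, then $T$ extends to an independent $(r-1)$-subset of $X$, because $X\supseteq B_2$ has rank $r$, and this contradicts genericity. So $T$ is a basis. For $t\in T$ let $D_t$ be the cocircuit of $M$ vanishing on $T-t$; its extension is the cocircuit of $M^+$ vanishing on $T-t$. By Lemma~\ref{lem:coef}(a) in $M^+$, the element $t$ occurs in $P$ with sign $-C(t)=D_t(\hat e)D_t(t)$. Since $e$ heads the list, $D_t(e)$ is $0$ or equals $D_t(\hat e)$. Hence $c_T(t)=D_t(e)D_t(t)$ is $0$ or is the sign of $t$ in $P$, and $P$ captures $e$ by Lemma~\ref{lem:coef}(a)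 in $M$.
\end{proof}

Both games are played on $X$, so a winning strategy for $(\hat M;\hat e)$ wins $(M;e)$. It remains to prove Proposition~\ref{prop:N} in the following setting, which we keep from now on.

\medskip
\noindent\textbf{Setting.} $M$ is a block of rank $r\in\{1,2,3\}$ on $X+e$, the element $e$ is generic, and Join moves first.
\medskip

Join marks exactly $r$ of the $2r-1$ elements of $X$. All coefficient signs are nonzero, by genericity. Call a mark $\varepsilon s$ \emph{correct for} $S$ if $S$ is a basis containing $s$ and $\varepsilon=c_S(s)$. By Lemma~\ref{lem:coef}(a) Join wins if all his marks are correct for the final set $S$. When he makes his last mark he knows $S$, so this mark can be made correct provided that $S$ is a basis.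

The block hypothesis is used through two consequences. First, $X$ contains a basis. Second, $|A|\le2r(A)$ for all $A\subseteq E$, since $A$ meets each of the two bases in an independent set; so there are no loops, and a parallel class has at most two elements. The second property cannot be dropped: if $r=3$, $e$ is generic and three of the five elements of $X$ are parallel, then every basis in $X$ contains both remaining elements, and Cut deletes one of them.

\section{Ranks one and two}\label{sec:rank2}

If $r=1$, then $X=\{f\}$ is a basis and Join's only mark is his last. Rank $2$ is Example~\ref{ex:plane} in general form: Join should open with a neighbor of $e$ in the cyclic order of lines through the origin. We state it so that it can be applied to contractions in rank $3$.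

\begin{lemma}\label{lem:rank2}
Let $e,a,b,c$ be nonloops of an oriented matroid of rank $2$, with $e$ parallel to none of $a,b,c$ and with $a,b,c$ not all parallel. Then there are $v\in\{a,b,c\}$ and a sign $\varepsilon\ne0$ such that $\varepsilon v$ is correct for $\{v,w\}$ for both elements $w$ of $\{a,b,c\}-v$.
\end{lemma}

\begin{proof}
If two of the elements are parallel, say $a$ and $b$, take $v=c$. Then $\{c,a\}$ and $\{c,b\}$ are bases, and $c_{\{c,a\}}(c)=c_{\{c,b\}}(c)$ by Lemma~\ref{lem:coef}(b), because $a$ and $b$ span the same hyperplane; this sign is nonzero because that hyperplane does not contain $e$. Otherwise realize the chirotope $\varphi$ in the plane by (F5). Sign $a,b,c$ so that the counterclockwise angle from $e$ to each of them lies in $(0,\pi)$, and name them in the order of increasing angle. Then $\varphi(y,z)=+$ whenever $y$ precedes $z$ in $e,a,b,c$, and Cramer's rule gives $c_{\{a,b\}}(a)=\varphi(e,b)\varphi(a,b)=+$ and $c_{\{a,c\}}(a)=\varphi(e,c)\varphi(a,c)=+$. Take $v=a$ with the sign just chosen.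
\end{proof}

If $r=2$ and $X=\{a,b,c\}$, the hypotheses hold: there are no loops, $e$ is generic, and $X$ contains a basis. Join marks $\varepsilon v$, Cut deletes one element, and Join marks the last one correctly.

\section{Rank three}\label{sec:rank3}

Now $|X|=5$ and Join makes three marks. After his opening $v$ and Cut's reply three elements remain, and Lemma~\ref{lem:rank2} in $M/v$ could take care of the second mark. This is not enough: the sign of $v$ has to be correct for both final sets that Cut can still bring about, and Lemma~\ref{lem:rank2} does not see that sign. We need control over the coefficient signs of all triples at once, and we obtain it by ordering $X$ as seen from $e$.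

\subsection{Increasing sequences}

By genericity, $\{e,y,z\}$ is a basis for all nonparallel $y,z\in X$. A sequence $(z_1,\dots,z_m)$ of signed elements of $X$ is \emph{increasing} if $\chi(e,z_i,z_j)=+$ for all $i<j$.

\begin{lemma}\label{lem:cyclic}
Given $m$ pairwise nonparallel elements of $X$, the $2m$ corresponding signed elements can be listed as $(y_i)_{i\in\mathbb Z}$ with $y_{i+m}=-y_i$ so that $(y_i,y_{i+1},\dots,y_{i+m-1})$ is increasing for every $i$. In particular each of the $2m$ signed elements begins an increasing sequence that contains all $m$ elements.
\end{lemma}

\begin{proof}
By (F4) and (F5), $\chi(e,\cdot,\cdot)$ is the sign of the determinant of vectors in the plane. The $m$ elements give nonzero, pairwise nonparallel vectors. List these vectors and their negatives counterclockwise, periodically. Then $y_{i+m}=-y_i$, and the angle from $y_i$ to $y_j$ lies in $(0,\pi)$ for $i<j<i+m$.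
\end{proof}

Let $(z_1,z_2,z_3)$ be increasing with $\sigma=\chi(z_1,z_2,z_3)\ne0$. We have $\chi(e,z_2,z_3)=+$, $\chi(z_1,e,z_3)=-$ and $\chi(z_1,z_2,e)=+$, so Cramer's rule gives
\begin{equation}\label{eq:signs}
c(z_1)=\sigma,\qquad c(z_2)=-\sigma,\qquad c(z_3)=\sigma .
\end{equation}
One determinant decides all three signs.

The picture to keep in mind is $e=(0,0,1)$ and $z_i=(1,t_i,h_i)$, regarded as points $(t_i,h_i)$ of the plane. Since $\det(e,z_i,z_j)=t_j-t_i$, increasing means ordered from left to right. The sign $\sigma$ is $+$ when the middle point lies below the chord of the outer two; equivalently, when the slope from $z_1$ to $z_2$ is smaller than the slope from $z_1$ to $z_3$. Comparisons of slopes from one point are transitive, and the next lemma is what this gives for four points, without assuming realizability.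

\begin{lemma}\label{lem:four}
Let $(z_1,z_2,z_3,z_4)$ be increasing, write $[ijk]=\chi(z_i,z_j,z_k)$, and put
\[ (s_1,s_2,s_3,s_4)=([123],[124],[134],[234]). \]
For all $\lambda<\mu<\nu$ in $\{1,2,3,4\}$:
\begin{enumerate}
\item[(i)] if $s_\mu\ne0$, then $s_\mu\in\{s_\lambda,s_\nu\}$;
\item[(ii)] if $s_\mu=0$, then $s_\nu=-s_\lambda$.
\end{enumerate}
If two of $s_1,\dots,s_4$ vanish, then all do, and the four elements lie on a line.
\end{lemma}

\begin{proof}
Fix $p\in\{1,2,3,4\}$ and let $\varphi=\chi(z_p,\cdot,\cdot)$, which by (F4) and (F5) is the sign of a determinant of plane vectors. Any four plane vectors satisfy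
\[ \det(u_1,u_2)\det(u_3,u_4)-\det(u_1,u_3)\det(u_2,u_4)+\det(u_1,u_4)\det(u_2,u_3)=0, \]
so the signs of the three terms are all $0$ or include both $+$ and $-$. Take $u_1=e$ and let $u_2,u_3,u_4$ be the $z_q$ with $q\ne p$ in increasing order. We have $\varphi(e,z_q)=-\chi(e,z_p,z_q)$, which is $+$ for $q<p$ and $-$ for $q>p$. The three signs are
\[
\begin{array}{c|ccc|c}
p & \text{first} & \text{second} & \text{third} & \\ \hline
1 & -[134] & +[124] & -[123] & (-s_3,\ s_2,\ -s_1)\\
2 & +[234] & +[214] & -[213] & (s_4,\ -s_2,\ s_1)\\
3 & +[324] & -[314] & -[312] & (-s_4,\ s_3,\ -s_1)\\
4 & +[423] & -[413] & +[412] & (s_4,\ -s_3,\ s_2)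
\end{array}
\]
So for each of the four triples $\lambda<\mu<\nu$ the signs $s_\lambda,-s_\mu,s_\nu$ are all $0$ or include both $+$ and $-$. If $s_\mu\ne0$, the sign opposite to $-s_\mu$ must occur as $s_\lambda$ or $s_\nu$, which is (i). If $s_\mu=0$, then $s_\lambda,s_\nu$ are both $0$ or opposite, which is (ii). A triple with two zeros cannot include both signs, so two zeros force all four; then no three of the elements form a basis, and they have rank $2$.
\end{proof}

The following lemma settles Join's second move. Its point is that a single determinant, the one formed with the two extreme remaining elements, has to agree with the opening sign.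

\begin{lemma}[apex]\label{lem:apex}
Let $(v,p,q,s)$ be increasing and $\varepsilon=\chi(v,p,s)\ne0$. If $\varepsilon v$ is marked, the unplayed elements are $p,q,s$ and Join is to move, then Join wins.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:four}(i) for $s_1,s_2,s_3$, one of $\chi(v,p,q)$ and $\chi(v,q,s)$ equals $\varepsilon$. If $\chi(v,p,q)=\varepsilon$, Join marks $-\varepsilon p$. The final set is $\{v,p,q\}$ or $\{v,p,s\}$; both have determinant sign $\varepsilon$ with $v$ first and $p$ in the middle, so both marks are correct by \eqref{eq:signs}. If $\chi(v,q,s)=\varepsilon$, Join marks $\varepsilon s$. The final set is $\{v,p,s\}$ or $\{v,q,s\}$; both have determinant sign $\varepsilon$ with $v$ first and $s$ last, so both marks are correct. The last mark is then made correctly.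
\end{proof}

It remains to find the opening. There are three cases: $X$ has no parallel pair and four of its elements lie on a line; $X$ has a parallel pair; neither occurs.

\subsection{No parallel pair, four elements on a line}

Let four elements of $X$ lie on the line $L$. The fifth element $p$ is not on $L$, since $X$ has rank $3$. For distinct $a,b\in L\cap X$ the set $\{p,a,b\}$ is a basis, and $\{a,b\}$ spans $L$; by Lemma~\ref{lem:coef}(b) the sign $c_{\{p,a,b\}}(p)$ does not depend on $a,b$. Join marks $p$ with this sign, which is correct for every possible final set. After Cut's reply three elements $a,b,c$ of $L$ remain. In $M/p$ the elements $e,a,b,c$ are pairwise nonparallel nonloops, because any two of them form a basis of $M$ with $p$. Lemma~\ref{lem:rank2} in $M/p$, with Lemma~\ref{lem:coef}(d), gives a second mark that is correct for both possible final sets. Join wins.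

\subsection{A parallel pair}

Let $x,x'\in X$ be parallel and let $a,b,c$ be the other elements of $X$; none of them is parallel to $x$. Join should not open with $x$, which would waste $x'$; the pair is a reserve from which he can always obtain one element. So we look at $M/x$. There $a,b,c,e$ are nonloops and $e$ is parallel to none of $a,b,c$, since $\{e,x,a\}$, $\{e,x,b\}$, $\{e,x,c\}$ are bases; and $a,b,c$ are not all parallel, since otherwise $X$ would have rank $2$. Lemmas~\ref{lem:rank2} and~\ref{lem:coef}(d) give $v\in\{a,b,c\}$ and $\varepsilon$ such that, with $w_1,w_2$ the other two elements, $\varepsilon v$ is correct for $\{v,w_1,x\}$ and $\{v,w_2,x\}$. It is also correct for $\{v,w_i,x'\}$ by Lemma~\ref{lem:coef}(b), as $\{w_i,x\}$ and $\{w_i,x'\}$ span the same line. Join marks $\varepsilon v$.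

\emph{Cut deletes one of $w_1,w_2$.} Let $w$ be the other one. Since $\{v,x\}$ and $\{v,x'\}$ span the same line, $c_{\{v,w,x\}}(w)=c_{\{v,w,x'\}}(w)$. Join marks $w$ with this sign and then obtains one of $x,x'$.

\emph{Cut deletes one of $x,x'$.} By symmetry let $x$ remain, so that $x,w_1,w_2$ are unplayed. If $w_1$ and $w_2$ are parallel, then $\{v,w_1\}$ and $\{v,w_2\}$ span the same line, so $c_{\{v,x,w_1\}}(x)=c_{\{v,x,w_2\}}(x)$; Join marks $x$ with this sign and then obtains one of $w_1,w_2$. Otherwise $v,x,w_1,w_2$ are pairwise nonparallel, all other pairs being contained in a basis $\{v,w_i,x\}$. By Lemma~\ref{lem:cyclic} there is an increasing sequence $(v,p,q,s)$ in which $p,q,s$ are $x,w_1,w_2$ up to order and sign. By \eqref{eq:signs}, $\chi(v,y,z)=\varepsilon$ for the two pairs $y$ before $z$ in $(p,q,s)$ that involve $x$. If $x$ is $\pm p$ or $\pm s$, one of these pairs is $(p,s)$. If $x=\pm q$, then $s_1=\chi(v,p,q)$ and $s_3=\chi(v,q,s)$ both equal $\varepsilon$; by Lemma~\ref{lem:four}(ii) the sign $s_2=\chi(v,p,s)$ is nonzero, and by (i) it equals $\varepsilon$. In all cases $\chi(v,p,s)=\varepsilon$, and Join wins by Lemma~\ref{lem:apex}.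

\subsection{No parallel pair, no four elements on a line}

List the signed elements as $(y_i)_{i\in\mathbb Z}$ by Lemma~\ref{lem:cyclic} with $m=5$, and write $[i,j,l]=\chi(y_i,y_j,y_l)$. The ten triples fall into two cyclic families, and we put
\[ \kappa_i=[i,i+1,i+2],\qquad \alpha_i=[i,i+1,i+3],\qquad\text{so that}\quad \kappa_{i+5}=-\kappa_i,\quad \alpha_{i+5}=-\alpha_i . \]
Suppose that Join opens with $y_v$. The sequence $(y_v,\dots,y_{v+4})$ is increasing, and after Cut's reply the extreme remaining indices are $(v+2,v+4)$, $(v+1,v+4)$ or $(v+1,v+3)$. By Lemma~\ref{lem:apex} the opening $\varepsilon y_v$ wins if the three corresponding determinants equal $\varepsilon\ne0$. With $v=i+1$ and $y_{i+5}=-y_i$ they are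
\begin{align*}
[v,v+2,v+4]&=\chi(y_{i+1},y_{i+3},-y_i)=-\alpha_i,\\
[v,v+1,v+4]&=\chi(y_{i+1},y_{i+2},-y_i)=-\kappa_i,\\
[v,v+1,v+3]&=\alpha_{i+1}.
\end{align*}
Call $i$ \emph{good} if $\alpha_i=\kappa_i=-\alpha_{i+1}\ne0$. If $i$ is good, Join wins by opening with $\alpha_{i+1}y_{i+1}$. The existence of a good index comes from the twist $\alpha_{i+5}=-\alpha_i$, which forces a sign change.

\begin{lemma}\label{lem:good}
Some index is good.
\end{lemma}

\begin{proof}
Since $\alpha_{i+2}=\chi(y_{i+2},y_{i+3},-y_i)=-[i,i+2,i+3]$, the four signs of Lemma~\ref{lem:four} for $(y_i,y_{i+1},y_{i+2},y_{i+3})$ are
\[ Q_i=(\kappa_i,\ \alpha_i,\ -\alpha_{i+2},\ \kappa_{i+1}). \]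
Each $Q_i$ has at most one zero, because no four elements lie on a line. Suppose that no index is good.

\emph{Case 1: all $\alpha_i\neq0$.} Call $i$ a change if $\alpha_{i+1}=-\alpha_i$. This property is periodic modulo $5$, and the number of changes among $0,\dots,4$ is odd because $\alpha_5=-\alpha_0$. Let $i$ be a change and $\sigma=\alpha_i$. As $i$ is not good, $\kappa_i\ne\sigma$. Rule (i) for entries $1,2,3$ of $Q_i$ gives $\sigma\in\{\kappa_i,-\alpha_{i+2}\}$, so $\alpha_{i+2}=-\sigma=\alpha_{i+1}$ and $i+1$ is not a change. A subset of $\mathbb Z_5$ without two cyclically consecutive elements has at most two elements, so there is exactly one change $i$ modulo $5$, and $\alpha_{i+1}=\dots=\alpha_{i+5}=-\sigma$. Rule (i) for entries $1,2,4$ of $Q_i$ gives $\sigma\in\{\kappa_i,\kappa_{i+1}\}$, so $\kappa_{i+1}=\sigma$. The first three entries of $Q_{i+1}$ are $(\kappa_{i+1},\alpha_{i+1},-\alpha_{i+3})=(\sigma,-\sigma,\sigma)$, contradicting (i).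

\emph{Case 2: some $\alpha_i=0$.} Then $\alpha_{i+2}\ne0$, so the $\alpha_i$ do not all vanish, and after shifting the indices $\alpha_0=0$ and $\alpha_{-1}\ne0$. Thus $\alpha_5=0$ and $\alpha_4=-\alpha_{-1}\ne0$. We apply rule (ii) to
\[ Q_0=(\kappa_0,\ 0,\ -\alpha_2,\ \kappa_1),\qquad Q_3=(\kappa_3,\ \alpha_3,\ 0,\ \kappa_4), \]
whose remaining entries are nonzero. In $Q_0$, entries $1,2,3$ give $\alpha_2=\kappa_0$ and entries $1,2,4$ give $\kappa_1=-\kappa_0$. In $Q_3$, entries $2,3,4$ give $\kappa_4=-\alpha_3$ and entries $1,3,4$ give $\kappa_4=-\kappa_3$, so $\kappa_3=\alpha_3$. As $3$ is not good and $\alpha_4\ne0$, we get $\alpha_4=\alpha_3$; call this sign $\tau$. Then $\kappa_4=-\tau$ and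
\[ Q_4=(\kappa_4,\ \alpha_4,\ -\alpha_6,\ \kappa_5)=(-\tau,\ \tau,\ \alpha_1,\ -\kappa_0). \]
Rule (i) for entries $1,2,3$ gives $\alpha_1=\tau$, and for entries $1,2,4$ it gives $\kappa_0=-\tau$. Hence $\alpha_2=-\tau$ and $\kappa_1=\tau$, so $\alpha_1=\kappa_1=-\alpha_2\ne0$ and the index $1$ is good, a contradiction.
\end{proof}

Join therefore wins in each of the three cases. This proves Proposition~\ref{prop:N}, and with it Proposition~\ref{prop:J} and Theorem~\ref{thm:range}.

\begin{thebibliography}{9}

\bibitem{BLSWZ}
Bj\"orner, Las Vergnas, Sturmfels, White and Ziegler, \emph{Oriented Matroids}.

\bibitem{SSG}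
\emph{Shannon Switching Game and Directed Variants},
doi:10.1007/978-3-319-16118-1\_10,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-16118-1\_10.pdf?\allowbreak pdf=inline+link}.

\end{thebibliography}
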